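# Broadcast domination costs at most twice the multipacking number

## A four-cycle, a path and a cube

Take the cycle $C_4$ with vertices $a,b,c,d$ in cyclic order. We want to place transmitters so that every vertex hears one. A transmitter of power $p\ge 1$ is heard at all vertices within distance $p$, and it costs $p$. Power $1$ at $a$ reaches $a,b,d$ and misses $c$. By symmetry cost $1$ is never enough. Power $2$ at $a$ reaches everything, so the cheapest solution costs $2$.

Now we look for a lower bound of a different kind. Suppose we choose a set $M$ of vertices that is so spread out that a ball of radius $r$ never contains more than $r$ points of $M$, for any $r\ge1$. Then a transmitter of power $r$ serves at most $r$ points of $M$, so serving all of $M$ costs at least $|M|$. On $C_4$ a single vertex is such a set. Two vertices are not: adjacent vertices $a,b$ both lie in the ball of radius $1$ around $a$, and opposite vertices $a,c$ both lie in the ball of radius $1$ around $b$. So the best lower bound of this kind on $C_4$ is $1$, while the true cost is $2$.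

On the path with vertices $0,1,\dots,6$ there is no such gap. Power $3$ at vertex $3$ costs $3$. The set $M=\{0,3,6\}$ is admissible: a ball of radius $1$ consists of at most three consecutive vertices and contains at most one point of $M$; a ball of radius $2$ has at most five consecutive vertices and contains at most two; for radius at least $3$ there is nothing to check. Both numbers are $3$.

On the cube $Q_3$ (the $0/1$ vectors of length $3$, adjacent when they differ in one coordinate) two antipodal vertices form an admissible set, because a ball of radius $1$ contains at most one of them. Two transmitters of power $1$ at antipodal vertices cover $4+4=8$ vertices, hence everything, at cost $2$. Again the two numbers agree. This time the cheapest solution is not a single transmitter: one transmitter of power $2$ misses the antipode of its position.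

So the lower bound can be off by a factor of $2$, as on $C_4$. Can it be off by more?

## Broadcasts, multipackings and the four results

Throughout, $G=(V,E)$ is a finite connected undirected graph with at least two vertices and shortest-path distance $d$. For $v\in V$ and an integer $r\ge0$ let
$$N_r[v]=\{u\in V: d(u,v)\le r\},\qquad e(v)=\max_{u\in V}d(u,v),$$
the ball of radius $r$ around $v$ and the **eccentricity** of $v$. The radius and the diameter are $\mathrm{rad}(G)=\min_v e(v)$ and $\mathrm{diam}(G)=\max_v e(v)$. By the triangle inequality through a vertex of minimum eccentricity (a central vertex), $1\le \mathrm{rad}(G)\le\mathrm{diam}(G)\le2\,\mathrm{rad}(G)$. For the path on $0,\dots,6$ we have $e(3)=3$ and $e(0)=6$, so the radius is $3$ and the diameter $6$; in $Q_n$ every vertex has eccentricity $n$.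

**Definition (broadcast).** A broadcast on $G$ is a function $f:V\to\{0,1,2,\dots\}$ with $f(v)\le e(v)$ for all $v$. It is dominating if every $u\in V$ satisfies $d(u,v)\le f(v)$ for some $v$ with $f(v)>0$. Its cost is $\sum_v f(v)$, and the broadcast domination number $\gamma_b(G)$ is the minimum cost of a dominating broadcast.

**Definition (multipacking).** A multipacking is a set $M\subseteq V$ with $|N_r[v]\cap M|\le r$ for every $v\in V$ and every integer $r\ge1$. The multipacking number $mp(G)$ is the maximum size of a multipacking.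

We computed $\gamma_b(C_4)=2$ and $mp(C_4)=1$. The lower-bound argument of the opening works in general. If $f$ is a dominating broadcast and $M$ a multipacking, then each point of $M$ lies in some ball $N_{f(v)}[v]$ with $f(v)>0$, so
$$|M|\le\sum_{f(v)>0}|N_{f(v)}[v]\cap M|\le\sum_v f(v),\qquad\text{hence } mp(G)\le\gamma_b(G). \tag{1}$$

The opposite inequality with a factor $2$ is stated as a conjecture in the slides "Broadcast domination and multipacking in graphs and digraphs" (https://perso.limos.fr/ffoucaud/Talks/Slides/foucaud_BDMP_2026.pdf). The conjecture is true.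

**Theorem 1.** $\gamma_b(G)\le2\,mp(G)$ for every finite connected graph $G$ with $|V|\ge2$.

**Theorem 2.** $mp(G)\ge\lceil\mathrm{rad}(G)/2\rceil$, except possibly when $\mathrm{rad}(G)=\mathrm{diam}(G)=5$ and $N_2[u]\cup N_2[v]=V$ for every pair $u,v$ with $d(u,v)=5$. The exception is needed: $mp(Q_5)=2$ for the $5$-cube $Q_5$.

**Proposition 3.** $mp(G)\ge\frac16\bigl(\mathrm{diam}(G)+2\,\mathrm{rad}(G)-9\bigr)$. Hence $\gamma_b(G)\le\mathrm{rad}(G)\le2\,mp(G)+3-\frac{\mathrm{diam}(G)-\mathrm{rad}(G)}3$.

**Theorem 4.** Equality holds in Theorem 1 for $C_4$. Moreover $\gamma_b(Q_n)/mp(Q_n)\to2$ as $n\to\infty$, so the constant $2$ cannot be lowered even for graphs with large $mp$.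

## One geodesic gives a factor of three

Putting $f=\mathrm{rad}(G)$ on a central vertex and $0$ elsewhere gives
$$\gamma_b(G)\le\mathrm{rad}(G). \tag{2}$$
So Theorem 1 follows for any graph in which we find a multipacking of size at least $\mathrm{rad}(G)/2$. This is Theorem 2, apart from its exception.

A **geodesic** is a path $w_0,\dots,w_L$ with $d(w_i,w_j)=|i-j|$ for all $i,j$. A walk of length $L$ between two vertices at distance $L$ is a geodesic, and every subpath of a geodesic is a geodesic. Three elementary facts will be used constantly.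

- Any two vertices in a ball of radius $s$ are at distance at most $2s$. Our constructions use nothing else about balls.
- To check that $M$ is a multipacking, only the radii $1\le s\le|M|-1$ matter.
- If $3|S|<3s+3$, then $|S|\le s$, because $|S|$ is an integer.

**Geodesic bound.** If $S$ lies on a geodesic, its positions pairwise differ by at least $3$, and its pairwise distances are at most $2s$ with $s\ge1$, then $|S|\le\lfloor2s/3\rfloor+1\le s$.

*Proof.* We may assume $S\neq\emptyset$. The extreme points of $S$ are at distance at least $3(|S|-1)$, so $3(|S|-1)\le2s$. The last inequality reads $1\le1$ for $s=1$ and $2\le2$ for $s=2$, and $\frac{2s}3+1\le s$ for $s\ge3$. $\square$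

The natural first attempt follows. Let $D=\mathrm{diam}(G)$ and take every third vertex of a geodesic of length $D$. By the geodesic bound this is a multipacking, so
$$mp(G)\ge\lfloor D/3\rfloor+1\ge\frac{D+1}3.$$
With (2) this gives $\gamma_b(G)\le\mathrm{rad}(G)\le D\le3\,mp(G)-1$, a factor of $3$. If $D\ge\frac32\mathrm{rad}(G)-1$, the same set has at least $\mathrm{rad}(G)/2$ points and we are done. The attempt stops when $D$ is close to the radius. In $C_{14}$ we have $\mathrm{rad}=\mathrm{diam}=7$; a geodesic of length $7$ carries three points with spacing $3$, and we need four. We cannot tighten the spacing, since two vertices at distance at most $2$ lie in a common ball of radius $1$.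

There is nevertheless room for more points. A ball of radius $s$ may contain $s$ of them, and on the geodesic it contains at most $\lfloor2s/3\rfloor+1$. The unused third has to be spent on points off the geodesic, and for those we need lower bounds on distances.

## A third leg leaving from the middle

The middle vertex $x$ of our geodesic also has eccentricity at least $r=\mathrm{rad}(G)$. So there is a geodesic that starts at $x$ and has length $r$. We know nothing about its direction; it may even run along the first geodesic for a while. But a vertex $b$ on its outer half is far from $x$, and $d(b,w_i)\ge d(b,x)-d(x,w_i)$ then keeps $b$ away from every $w_i$ near $x$. Counting spacing $3$, a first geodesic of length about $r$ carries about $r/3$ points and the outer half of the second about $r/6$. The total is about $r/2$, which is what we need.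

Try it for $r=7$. Take a geodesic $w_0,\dots,w_6$, let $x=w_3$, choose $b$ with $d(x,b)=7$, and let $M=\{w_0,w_3,w_6,b\}$. We have $d(b,w_3)=7$, and $d(b,w_0),d(b,w_6)\ge7-3=4$. All pairwise distances are at least $3$, so radius $1$ is fine. For radius $2$, a ball cannot contain both $w_0$ and $w_6$ (distance $6>4$), nor both $b$ and $w_3$ (distance $7>4$), so it contains at most two points. For radius $3$, it cannot contain both $b$ and $w_3$ (distance $7>6$), so it contains at most three. Hence $mp\ge4=\lceil7/2\rceil$. In $C_{14}$ this set is $\{0,3,6,10\}$.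

The next lemma does this bookkeeping once and for all.

**Lemma 5.** Let $w_0,\dots,w_L$ be a geodesic and $x=w_h$. Let $A=\{w_i:i\in I\}$, where elements of $I$ pairwise differ by at least $3$ and $|i-h|\le\tau$ for $i\in I$. Let $b_1,\dots,b_l$ ($l\ge0$) lie on a geodesic starting at $x$, with $d(x,b_j)=c+3j$, where $\tau\le c+1$. Put $B=\{b_j\}$ and $M=A\cup B$; then $|M|=|A|+|B|$. Let $S$ be the intersection of $M$ with a ball of radius $s\ge1$, and let $p=|S\cap A|$, $q=|S\cap B|$.

(a) If $p=0$ or $q=0$, then $|S|\le s$.

(b) If $p,q\ge1$ and the indices of $S\cap A$ are all $\le h$ or all $>h$, then $3(p+q)\le2s+3+\tau-c$.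

(c) If $q\ge1$ and $S\cap A$ has indices both $\le h$ and $>h$, let $a_L=\min\{h-i:i\le h\}$ and $a_R=\min\{i-h:i>h\}$ over the indices of $S\cap A$. Then $3(p+q)\le4s+6-c-\max(a_L,a_R)$.

*Proof.* Points of $A$ are within $\tau$ of $x$, and points of $B$ are at distance at least $c+3>\tau$ from $x$, so $A\cap B=\emptyset$.

Part (a) is the geodesic bound, since $S$ then lies on one of the two geodesics with positions differing by at least $3$.

Now let $q\ge1$. The $q$ points of $S\cap B$ have distinct distances $c+3j$ from $x$, so some $b\in S\cap B$ has $d(x,b)\ge c+3q$.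

In (b), the points of $S\cap A$ lie on one side of $x$. Their distances from $x$ pairwise differ by at least $3$ and are at most $\tau$, so the nearest of these $p$ points, say $a$, has $d(x,a)\le\tau-3(p-1)$. Hence
$$2s\ge d(a,b)\ge d(x,b)-d(x,a)\ge c+3q-\tau+3(p-1),$$
which is the claim.

In (c), suppose $p_L$ points of $S\cap A$ have index $\le h$ and $p_R$ have index $>h$, so $p_L+p_R=p$. The farthest left point is at distance at least $a_L+3(p_L-1)$ from $x$ and the farthest right one at distance at least $a_R+3(p_R-1)$. They are on opposite sides of $x$ on a geodesic, so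
$$2s\ge a_L+a_R+3(p-2).$$
Comparing $b$ with the point of $S\cap A$ nearest to $x$ gives
$$2s\ge c+3q-\min(a_L,a_R).$$
Adding the two, $4s\ge c+3(p+q)-6+\max(a_L,a_R)$. $\square$

We apply the lemma according to the residue of $r$ modulo $6$. In each case $k\ge0$. The first geodesic exists because $\mathrm{diam}(G)$ is at least the stated length. The vertices $b_j$ exist because $e(x)\ge r$ is at least the distance of the farthest one. Only radii $s\le|M|-1$ need a check, and by (a) we may assume $p,q\ge1$. The target is always $3(p+q)<3s+3$.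

**Case 1: $r\in\{6k+1,6k+2\}$; then $mp(G)\ge3k+1$.** Take a geodesic of length $6k$, $I=\{0,3,\dots,6k\}$, $h=3k$, $\tau=3k$, $c=3k+1$, $l=k$. The farthest $b_j$ is at distance $6k+1\le r$. Then $|M|=(2k+1)+k=3k+1$ and $s\le3k$. Part (b) gives $3(p+q)\le2s+2<3s+3$. In (c), $h$ itself is a multiple of $3$, so $a_R\ge3$ and
$$3(p+q)\le4s+6-(3k+1)-3=3s+2+(s-3k)\le3s+2.$$

**Case 2: $r\in\{6k+3,6k+4\}$; then $mp(G)\ge3k+2$.** Take a geodesic of length $6k+3$, $I=\{0,3,\dots,6k+3\}$, $h=3k+1$, $\tau=3k+2$, $c=3k+3$, $l=k$. The farthest $b_j$ is at distance $6k+3\le r$. Then $|M|=(2k+2)+k=3k+2$ and $s\le3k+1$. Part (b) gives $3(p+q)\le2s+2$. The smallest index of $I$ above $h$ is $3k+3$, so in (c) $a_R\ge2$ and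
$$3(p+q)\le4s+6-(3k+3)-2=3s+1+(s-3k)\le3s+2.$$

**Case 3: $r\ge6k+5$ and $\mathrm{diam}(G)\ge6k+6$; then $mp(G)\ge3k+3$.** Take a geodesic of length $6k+6$, $I=\{0,3,\dots,6k+6\}$, $h=3k+3$, $\tau=3k+3$, $c=3k+5$, $l=k$. The farthest $b_j$ is at distance $6k+5\le r$. Then $|M|=(2k+3)+k=3k+3$ and $s\le3k+2$. Part (b) gives $3(p+q)\le2s+1$. In (c) $a_R\ge3$, so
$$3(p+q)\le4s+6-(3k+5)-3=3s+(s-3k-2)\le3s.$$

Case 3 covers $r=6k+6$, and $r=6k+5$ when $\mathrm{diam}(G)>r$. In all these cases $mp(G)\ge\lceil r/2\rceil$. What is left is $\mathrm{rad}(G)=\mathrm{diam}(G)=6k+5$.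

## Radius and diameter both equal to $6k+5$: where the third leg gets too close

From here to the end of the construction put
$$n=3k+2,\qquad R=2n+1=6k+5,$$
and assume $\mathrm{rad}(G)=\mathrm{diam}(G)=R$. Every vertex has eccentricity exactly $R$, and we want $3k+3=n+1$ points.

The count is now tight. A geodesic of length $R$ carries at most $2k+2$ points with spacing $3$, so we need $k+1$ points on the third leg, whose length is at most $R$. This forces $c+3(k+1)\le6k+5$, that is, $c\le n$. If we keep $A$ compact, with $I=\{0,3,\dots,6k+3\}$, $h=3k+1$, $c=n$, then part (c) with $a_R\ge2$ gives at $s=n$ only $3(p+q)\le3s+4$, which does not exclude all $3k+3=s+1$ points from one ball. If we stretch $A$ so that it contains both ends $w_0,w_R$, no ball of radius $n$ contains all of $M$. But then $\tau\ge n+1$, and part (b) with $\tau=n+1$, $c=n$ gives $3(p+q)\le2s+4$. This is good enough for every $s\ge2$ and fails at $s=1$, where it permits two points: $w_R$ and $b_1$ might be at distance $2$.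

This does happen. In $C_{22}$ we have $R=11$, $n=5$, $k=1$. Let $w_i=i$, $x=5$, with antipode $y=16$, and let the leg from $5$ to $16$ run through $11$. Then $b_1$, at distance $8$ from $x$, is the vertex $13$, at distance $2$ from $w_{11}$. The trouble is that $y$ is too close to $w_R$. If it is not, the stretched set works.

**Case 4a: there are a geodesic $w_0,\dots,w_R$ and a vertex $y$ with $d(y,w_n)=R$ and $d(y,w_R)\ge n+1$. Then $mp(G)\ge3k+3$.** Apply Lemma 5 with
$$I=\{0,3,\dots,3k\}\cup\{3k+5,3k+8,\dots,6k+5\},\qquad h=n,\quad x=w_n.$$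
The distances to $x$ are $2,5,\dots,n$ on the left and $3,6,\dots,n+1$ on the right. Take $\tau=n+1$, $c=n$, $l=k+1$, with the $b_j$ on a geodesic from $x$ to $y$. Since $n+3(k+1)=R$, we have $b_{k+1}=y$. Then $|M|=(2k+2)+(k+1)=n+1$ and $s\le n$.

For $s=1$ we show that all pairwise distances in $M$ are at least $3$. Within $A$ and within $B$ this is clear. Next, $d(w_i,b_j)\ge n+3j-|i-n|$. If $i\ne R$, then $|i-n|\le n$ and the bound is at least $3$. If $i=R$, the bound is $3j-1$, which is at least $3$ for $j\ge2$. Finally $d(y,b_1)=3k$, so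
$$d(w_R,b_1)\ge d(w_R,y)-d(y,b_1)\ge n+1-3k=3.$$
So $|S|\le1$ when $s=1$.

For $s\ge2$ and $p,q\ge1$, part (b) gives $3(p+q)\le2s+4<3s+3$. In (c) $a_R\ge3$, so $3(p+q)\le4s+3-n=3s+3+(s-n)$. Hence $p+q\le s$ unless $s=n$ and $p+q=n+1=|M|$. In that event a ball of radius $n$ contains $w_0$ and $w_R$, which are at distance $2n+1>2n$; a contradiction. Part (a) covers $p=0$ or $q=0$. So $M$ is a multipacking. $\square$

**Case 4b: $k=0$, that is, $R=5$.** Here no construction can succeed in general, since $Q_5$ turns out to have $mp=2$, and we improve the broadcast instead. Let $d(u,v)=5$.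

Suppose $N_2[u]\cup N_2[v]=V$. Then $f(u)=f(v)=2$, and $0$ elsewhere, is a dominating broadcast of cost $4$. Also $mp(G)\ge2$, since $u,v$ are at distance at least $3$, so no ball of radius $1$ contains both. So $\gamma_b(G)\le4\le2\,mp(G)$.

Otherwise some $y$ has $d(y,u),d(y,v)\ge3$. Then $\{u,v,y\}$ is a multipacking: a ball of radius $1$ contains at most one of the three, and a ball of radius $2$ does not contain both $u$ and $v$ because $5>4$. So $mp(G)\ge3=\lceil5/2\rceil$.

This argument does not depend on whether Case 4a occurs. The remaining case is the following.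

**Case 4c: $k\ge1$ and Case 4a does not occur. Then $mp(G)\ge3k+3$.** The proof takes the next two sections. Note that $n\ge5$.

## A walk of $4n+2$ vertices that imitates a cycle

The failure of Case 4a is information: the far vertex $y$ is as close to $w_R$ as it can be. This lets us prolong geodesics.

**Step 1: prolonging a geodesic at both ends.** The purpose is to replace the uncontrolled third leg by a continuation of the first geodesic. Let $w_0,\dots,w_R$ be a geodesic. Since $e(w_n)=R$, there is $y$ with $d(y,w_n)=R$. For any such $y$,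
$$d(y,w_R)\ge d(y,w_n)-d(w_n,w_R)=R-(n+1)=n,$$
and since Case 4a does not occur, $d(y,w_R)=n$. Continue from $w_R=w_{2n+1}$ along a geodesic $w_{2n+1},w_{2n+2},\dots,w_{3n+1}=y$. The walk $w_n,\dots,w_{3n+1}$ has length $2n+1=d(w_n,y)$, so it is a geodesic.

Now apply the same to the reversed geodesic $w_R,\dots,w_0$, whose $n$-th vertex is $w_{n+1}$. There is $y'$ with $d(y',w_{n+1})=R$, necessarily $d(y',w_0)=n$, and a geodesic $w_0,w_{-1},\dots,w_{-n}=y'$ such that $w_{-n},\dots,w_{n+1}$ is a geodesic.

We have a walk $w_{-n},\dots,w_{3n+1}$ with $4n+2=2R$ indices. In $C_{22}$ (so $n=5$) its indices run from $-5$ to $16$ and, modulo $22$, it is the whole cycle. In a general graph the two ends need not be near each other.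

**Step 2: lower bounds for distances along the walk.** The purpose is to control every pair of indices that we shall use.

(D1) $d(w_i,w_j)=|i-j|$ if $i,j$ both lie in $[-n,n+1]$, or both in $[0,2n+1]$, or both in $[n,3n+1]$. These are the three geodesics.

(D2) Let $0\le i\le n$ and $2n+1\le j\le3n+1$. Comparing with $w_n$,
$$d(w_i,w_j)\ge d(w_n,w_j)-d(w_i,w_n)=(j-n)-(n-i)=i+j-2n.$$
Also $d(w_0,w_j)\ge d(w_0,w_R)-d(w_R,w_j)=R-(j-R)=4n+2-j$, so
$$d(w_i,w_j)\ge d(w_0,w_j)-i\ge4n+2-i-j.$$
Adding the two bounds, $2\,d(w_i,w_j)\ge2n+2$, so $d(w_i,w_j)\ge n+1$.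

(D3) Let $n+1\le j\le2n+1$. Since $d(w_{-3},w_{n+1})=n+4$ and $d(w_{n+1},w_j)=j-n-1$, we get $d(w_{-3},w_j)\ge2n+5-j$. Since $d(w_0,w_j)=j$ and $d(w_{-3},w_0)=3$, we get $d(w_{-3},w_j)\ge j-3$. Adding, $d(w_{-3},w_j)\ge n+1$.

(D4) Let $2n+1\le j\le3n+1$. Via $w_0$ and the second bound in (D2), $d(w_{-3},w_j)\ge(4n+2-j)-3=4n-1-j$. This is at least $n$ if $j\le3n-1$.

**Step 3: the set.** Let
$$M=\{w_{-3},w_0\}\cup\{w_i:i=5,8,11,\dots,9k+5\},\qquad 9k+5=3n-1.$$
The indices from $5$ on are $\equiv2\pmod3$, the class of both $n=3k+2$ and $2n+1=6k+5$. So $M$ contains $w_0,w_n,w_{2n+1},w_{3n-1}$, which will settle the two largest radii. For $k=1$ the index set is $\{-3,0,5,8,11,14\}$. On $C_{22}$ the gaps between cyclically consecutive points are $3,5,3,3,3,5$. There, $m$ points in a ball of radius $s$ lie in $2s+1$ consecutive vertices and span at least $3(m-1)$, so $m\le\lfloor2s/3\rfloor+1\le s$ for every $s\le5$: the set works on the cycle.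

In general, split the indices other than $-3$ into
$$\Lambda=\{0\}\cup\{5,8,\dots,3k-1\},\qquad C=\{3k+2,\dots,6k+5\}=\{n,n+3,\dots,2n+1\},\qquad P=\{6k+8,\dots,9k+5\},$$
with steps of $3$. They have $k$, $k+2$ and $k$ elements (for $k=1$ simply $\Lambda=\{0\}$), and $\min P=2n+4$.

All pairwise distances in $M$ are at least $3$. Indeed, pairs within $\Lambda\cup C$ or within $C\cup P$ are governed by (D1); pairs from $\Lambda\times P$ are at distance at least $n+1$ by (D2). The vertex $w_{-3}$ is at distance at least $3$ from the vertices with index in $\Lambda\cup\{n\}$ by (D1), at least $n+1$ from those with index in $C\setminus\{n\}$ by (D3), and at least $n$ from those with index in $P$ by (D4). In particular the listed vertices are distinct and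
$$|M|=1+k+(k+2)+k=3k+3=n+1.$$

## Counting the points of the walk in a ball

Let $S$ be the set of indices of points of $M$ in a ball of radius $s$, where $1\le s\le n=|M|-1$. We show $|S|\le s$.

**Step 4: the radii $1$, $n$ and $n-1$.** These extreme radii are settled by single pairs. For $s=1$ we have $|S|\le1$, because pairwise distances are at least $3$. For $s=n$, the indices $0$ and $2n+1$ are not both in $S$ since $2n+1>2s$, so $|S|\le n$. For $s=n-1$, also $d(w_n,w_{3n-1})=2n-1>2s$. So $\{0,2n+1\}$ and $\{n,3n-1\}$ are two disjoint pairs, neither contained in $S$, and $|S|\le|M|-2=n-1$.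

From now on $2\le s\le n-2=3k$. Put $\sigma=n-s\ge2$ and
$$p_1=|S\cap\Lambda|,\qquad p_2=|S\cap C|,\qquad p_3=|S\cap P|.$$

**Step 5: four inequalities.** The purpose is to bound the pairwise sums $p_1+p_2$, $p_2+p_3$, $p_1+p_3$. The points with indices in $\Lambda\cup C$ lie on one geodesic, as do those in $C\cup P$, with spacing at least $3$. So by (D1):

(E1) $3(p_1+p_2-1)\le2s$ if $p_1+p_2\ge1$.

(E2) $3(p_2+p_3-1)\le2s$ if $p_2+p_3\ge1$.

(E3) If $p_1,p_3\ge1$, then $3(p_1+p_3-2)\le4s-2n-2$.

To see (E3), let $i_0\le i_1$ be the extreme indices of $S\cap\Lambda$ and $j_0\le j_1$ those of $S\cap P$. The two bounds of (D2) give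
$$2s\ge4n+2-i_0-j_0,\qquad 2s\ge i_1+j_1-2n.$$
So $i_0+j_0\ge4n+2-2s$ and $i_1+j_1\le2s+2n$. On the other hand $i_1+j_1\ge i_0+j_0+3(p_1-1)+3(p_3-1)$. Combine the three.

(E4) If $s=3k$ and $0\in S$, then every $j\in S\cap P$ satisfies $j\ge6k+11$.

Indeed (D2) with $i=0$ gives $j\ge4n+2-2s=6k+10$, and the elements of $P$ are $6k+8,6k+11,\dots$

**Step 6: balls that do not contain $w_{-3}$.** Here $-3\notin S$ and $|S|=p_1+p_2+p_3$.

If $p_1=0$ or $p_3=0$, then $S$ lies on one of the geodesics of (D1) and the geodesic bound gives $|S|\le s$.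

If $p_1,p_3\ge1$ and $p_2=0$, then (E3) and $s\le n-2$ give
$$3|S|\le4s-2n+4=3s+(s-2n)+4\le3s+2-n\le3s.$$

If $p_1,p_2,p_3\ge1$, add (E1), (E2), (E3). The left sides sum to $6|S|-12$, so
$$6|S|\le8s-2n+10=6s+10-2\sigma.$$
For $\sigma\ge3$ this is less than $6s+6$, so $|S|\le s$. There remains $\sigma=2$, $s=3k$.

- If $0\notin S$, then $p_1\le k-1$, and (E2) gives $3(p_2+p_3-1)\le6k$, so $p_2+p_3\le2k+1$. Hence $|S|\le3k$.
- If $0\in S$, then by (E4) the smallest index of $S\cap P$ is at least $6k+11$, while $\max C=6k+5$; the gap is at least $6$. So by (D1) $3(p_2-1)+6+3(p_3-1)\le6k$, that is, $p_2+p_3\le2k$. With $p_1\le k$, $|S|\le3k$.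

**Step 7: balls that contain $w_{-3}$.** Here $-3\in S$. Put $N=|S|=1+p_1+p_2+p_3$. There are four subcases, according to which of the $p_i$ vanish.

(i) $p_3=0$. If no index of $S$ is $\ge n+2$, all indices lie in $[-n,n+1]$ and the geodesic bound applies. Otherwise the largest index $j\ge n+2$ lies in $C$, and (D3) gives $2s\ge j-3$, so $j\le2s+3$. If $0\notin S$, the indices other than $-3$ lie in $[5,2s+3]$, so $3(p_1+p_2-1)\le2s-2$. If $0\in S$, the next index exists (as $j>0$) and is at least $5$, so the span from $0$ to $j$ is at least $5+3(p_1+p_2-2)=3(p_1+p_2-1)+2$; by (D1) this is at most $2s$. Either way $3(p_1+p_2-1)\le2s-2$, and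
$$N=1+p_1+p_2\le2+\frac{2s-2}3=\frac{2s+4}3<s+1,$$
since $s\ge2$.

(ii) $p_3\ge1$, $p_1=0$. By (D4) $2s\ge n\ge5$, so $s\ge3$. By (E2) $N=1+p_2+p_3\le2+\frac{2s}3$, which is less than $s+1$ if $s\ge4$. Let $s=3$. Then $n\le6$, so $k=1$, $n=5$, $C=\{5,8,11\}$, $P=\{14\}$, and $14\in S$. Now $5\notin S$, since $d(w_5,w_{14})=9>6$ by (D1). Also $8\notin S$, since $d(w_{-3},w_8)\ge2n+5-8=7>6$ by (D3). So $S\subseteq\{-3,11,14\}$ and $N\le3=s$.

(iii) $p_1,p_3\ge1$, $p_2=0$. By (E3)
$$3N\le3+6+4s-2n-2=3s+(s-2n)+7\le3s+5-n\le3s.$$

(iv) $p_1,p_2,p_3\ge1$. The presence of $w_{-3}$ pushes $S\cap C$ down. Every index $j\in S\cap C$ satisfies $j\le2s+3$: for $j\ge n+1$ by $2s\ge j-3$ from (D3), and for $j=n$ because $2s\ge d(w_{-3},w_n)=n+3$ by (D1). Now $2s+3=2n+1-(2\sigma-2)$, and the elements of $C$ have the form $2n+1-3t$ with an integer $t\ge 0$. So $\max(S\cap C)\le2n+1-3m$ with $m=\lceil(2\sigma-2)/3\rceil$. Since $\min P=2n+4$, the gap between $S\cap C$ and $S\cap P$ is at least $3+3m$, and (D1) sharpens (E2) to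

(E2′) $3(p_2+p_3-1)+3m\le2s$.

Adding (E1), (E2′), (E3) gives $6(N-1)-12+3m\le8s-2n-2$, that is,
$$6N\le8s-2n+16-3m=6s+16-2\sigma-3m.$$

- If $\sigma\ge4$, then $3m\ge2\sigma-2$ gives $6N\le6s+18-4\sigma\le6s+2$.
- If $\sigma=3$, then $m=2$ and $6N\le6s+4$.
- If $\sigma=2$, then $s=3k$ and $m=1$, and the sum is not enough. If $0\notin S$, then $p_1\le k-1$, and (E2′) gives $3(p_2+p_3)\le6k$, so $p_2+p_3\le2k$ and $N\le1+(k-1)+2k=3k$. If $0\in S$, then $\min(S\cap P)\ge6k+11$ by (E4) and $\max(S\cap C)\le2n+1-3=6k+2$. The gap is at least $9$, so $3(p_2-1)+9+3(p_3-1)\le6k$. Hence $p_2+p_3\le2k-1$, and with $p_1\le k$ we get $N\le3k$.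

In all cases $|S|\le s$. So $M$ is a multipacking of size $3k+3$, and Case 4c is proved. $\square$

## Proofs of Theorems 1 and 2, and the value $mp(Q_5)=2$

*Proof of Theorem 1.* Let $r=\mathrm{rad}(G)$. Cases 1–3 cover every graph except those with $\mathrm{rad}=\mathrm{diam}=6k+5$. These are covered by 4b if $k=0$, and by 4a or 4c if $k\ge1$. In every case except the first alternative of 4b we found $mp(G)\ge\lceil r/2\rceil$, so $\gamma_b(G)\le r\le2\,mp(G)$ by (2). In the first alternative of 4b, $\gamma_b(G)\le4\le2\,mp(G)$. $\square$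

*Proof of Theorem 2.* By the same case list, $mp(G)\ge\lceil r/2\rceil$ can fail only if $r=\mathrm{diam}(G)=5$. In that situation, if some pair $u,v$ at distance $5$ has $N_2[u]\cup N_2[v]\ne V$, the second alternative of 4b applied to that pair gives $mp(G)\ge3$. So the bound can fail only as stated.

It remains to show $mp(Q_5)=2$; note $\mathrm{rad}(Q_5)=\mathrm{diam}(Q_5)=5$. An antipodal pair is a multipacking. Suppose $\{x_1,x_2,x_3\}$ is a multipacking with three points. Its pairwise distances $d_{ij}$ are at least $3$, since two vertices at distance at most $2$ lie in a common ball of radius $1$. Each of the five coordinates contributes $0$ or $2$ to $d_{12}+d_{13}+d_{23}$, so the sum is even and at most $10$; it is also at least $9$. Hence it equals $10$, and the distances are $3,3,4$. Let $z$ be the coordinatewise majority of the three points. The distance from $z$ to $x_i$ is the number of coordinates in which $x_i$ disagrees with the other two, which is $\frac12(d_{ij}+d_{ik}-d_{jk})$. These numbers are $1,2,2$ in some order. So $N_2[z]$ contains all three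 points, a contradiction. Subsets of multipackings are multipackings, so $mp(Q_5)=2<\lceil5/2\rceil$. $\square$

## A bound involving the diameter: proof of Proposition 3

Let $d=\mathrm{diam}(G)$, $r=\mathrm{rad}(G)$ and $k=\lfloor d/6\rfloor$. Since $6k\le d\le2r$, we have $r\ge3k$.

**Claim.** If $r\ge3k+3l+1$ with $0\le l\le k$, then $mp(G)\ge2k+l+1$.

The claim is Case 1 with a shorter third leg. Take a geodesic of length $6k$, $I=\{0,3,\dots,6k\}$, $h=\tau=3k$, $c=3k+1$, and $l$ vertices $b_j$, the farthest at distance $3k+1+3l\le r$. Then $|M|=2k+1+l$ and $s\le2k+l\le3k$. Lemma 5(b) gives $3(p+q)\le2s+2$, and Lemma 5(c) with $a_R\ge3$ gives $3(p+q)\le3s+2+(s-3k)\le3s+2$. With (a), $M$ is a multipacking.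

**The case $r\ge3k+1$.** We use the longest leg that the radius allows: let $l=\min\bigl(k,\lfloor(r-1)/3\rfloor-k\bigr)\ge0$. Then $3k+3l\le3\lfloor(r-1)/3\rfloor\le r-1$, so the claim applies.

If $l=\lfloor(r-1)/3\rfloor-k$, then, using $\lfloor(r-1)/3\rfloor\ge(r-3)/3$ and $k\ge(d-5)/6$,
$$mp(G)\ge k+1+\Bigl\lfloor\frac{r-1}3\Bigr\rfloor\ge k+\frac r3\ge\frac{d-5}6+\frac r3\ge\frac{d+2r-9}6.$$
If $l=k$, then $mp(G)\ge3k+1$. Since $r\le d\le6k+5$, we have $d+2r-9\le3(6k+5)-9=6(3k+1)$, so $mp(G)\ge\frac{d+2r-9}6$.

**The case $r=3k$.** Then $d\le2r=6k$, so $d=6k$. Every third vertex of a geodesic of length $6k$ gives $mp(G)\ge2k+1$ by the geodesic bound, while $\frac{d+2r-9}6=2k-\frac32$.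

For the second statement, rewrite $6\,mp(G)\ge d+2r-9$ as $6\,mp(G)\ge3r+(d-r)-9$, divide by $3$ to get $r\le2\,mp(G)+3-\frac{d-r}3$, and use (2). $\square$

## Hypercubes and the constant $2$: proof of Theorem 4

We computed $\gamma_b(C_4)=2$ and $mp(C_4)=1$ at the start, so equality holds in Theorem 1 for $C_4$. For the hypercubes we need one tool.

**Hoeffding's inequality.** Let $X$ be a sum of $m$ independent random variables with values in $[0,1]$, or a sum of $m$ numbers drawn without replacement from a finite list of numbers in $[0,1]$. Then $\Pr(X-\mathbb EX\ge t)\le e^{-2t^2/m}$ for $t>0$. For sampling without replacement see W. Hoeffding, *J. Amer. Statist. Assoc.* 58 (1963), Theorems 2 and 4.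

**Step 1: $mp(Q_n)\le\frac n2+\sqrt{n\ln n}$ for $n\ge2$.** The purpose is to show that a few vertices always lie in a ball of radius not much larger than $n/2$. Let $M$ be a multipacking. A ball of radius $n$ is everything, so $|M|\le n$. Let $z$ be a uniform random vertex. For fixed $x$, $d(z,x)$ is binomial with parameters $n,\frac12$, so
$$\Pr\Bigl(d(z,x)>\frac n2+\sqrt{n\ln n}\Bigr)\le e^{-2\ln n}=n^{-2}.$$
By the union bound, the probability that this happens for some $x\in M$ is at most $n\cdot n^{-2}<1$. So some $z$ has all of $M$ within distance $\frac n2+\sqrt{n\ln n}$. The integer part of this number is a radius at least $1$, and the definition of a multipacking gives $|M|\le\frac n2+\sqrt{n\ln n}$.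

**Step 2: for every fixed $0<\varepsilon<1$, $\gamma_b(Q_n)\ge(1-\varepsilon)n$ for all large $n$.** The plan is to produce an uncovered vertex by random choice on a suitable sphere around the center of the largest ball. Suppose balls with centers $z_1,\dots,z_t$ and radii $r_1\ge\dots\ge r_t\ge1$ cover $Q_n$, with $\sum r_i\le(1-\varepsilon)n$. Put
$$\rho=\max\bigl(r_1+1,\lfloor n/2\rfloor\bigr).$$
For $n\ge1/\varepsilon$ we have $r_1+1\le n$, so $\rho\le n$. Let $w$ be uniform among the vertices at distance $\rho$ from $z_1$. Since $\rho>r_1$, $w$ is not in the first ball.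

Let $i\ge2$ and $h=d(z_1,z_i)$. The set of coordinates where $w$ differs from $z_1$ is a random set $W$ of size $\rho$; the set where $z_i$ differs from $z_1$ is a fixed set $H$ of size $h$. So $d(w,z_i)=\rho+h-2X$ with $X=|W\cap H|$. Here $X$ is a sum of $\rho$ draws without replacement from a list with $h$ ones and $n-h$ zeros (a hypergeometric variable), with mean $\rho h/n$. Thus
$$\mathbb E\,d(w,z_i)=\rho+h-\frac{2\rho h}n.$$
This is linear in $h\in[0,n]$, with value $\rho$ at $h=0$ and $n-\rho$ at $h=n$, so it is at least $\min(\rho,n-\rho)$.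

We compare this with $r_i$. Since $r_i\le r_1$ and $r_1+r_i\le(1-\varepsilon)n$, we have $r_i\le(1-\varepsilon)n/2$, that is, $\frac n2\ge r_i+\frac{\varepsilon n}2$. Therefore:

- $\rho\ge\frac{n-1}2\ge r_i+\frac{\varepsilon n}2-1$;
- if $\rho=\lfloor n/2\rfloor$, then $n-\rho\ge\frac n2\ge r_i+\frac{\varepsilon n}2$;
- if $\rho=r_1+1$, then $n-\rho=n-1-r_1\ge r_i+\varepsilon n-1$.

So $\mathbb E\,d(w,z_i)\ge r_i+\frac{\varepsilon n}2-1$ in all cases. Since $d(w,z_i)-\mathbb E\,d(w,z_i)=-2(X-\mathbb EX)$, the event $d(w,z_i)\le r_i$ forces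
$$X-\mathbb EX\ge g:=\frac{\varepsilon n}4-\frac12.$$
For large $n$ we have $g>0$, and by Hoeffding's inequality this event has probability at most $e^{-2g^2/\rho}\le e^{-2g^2/n}$. The radii are at least $1$ and sum to less than $n$, so there are fewer than $n$ balls. Since $g^2/n$ grows linearly in $n$, we have $n\,e^{-2g^2/n}<1$ for large $n$. By the union bound some $w$ lies in none of the balls, a contradiction. A dominating broadcast $f$ is a cover by balls of radii $f(v)\ge1$ with sum equal to its cost, so $\gamma_b(Q_n)\ge(1-\varepsilon)n$ for large $n$.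

**Step 3: the limit.** The two estimates combine to
$$\frac{\gamma_b(Q_n)}{mp(Q_n)}\ge\frac{(1-\varepsilon)n}{\frac n2+\sqrt{n\ln n}}$$
for large $n$, and the right side tends to $2(1-\varepsilon)$. As $\varepsilon$ was arbitrary, $\liminf\gamma_b(Q_n)/mp(Q_n)\ge2$. By Theorem 1 the ratio is at most $2$, so it tends to $2$. Finally $mp(Q_n)\ge\frac12\gamma_b(Q_n)\to\infty$, so these are graphs with large $mp$. $\square$
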